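\title{Generating degrees for invariants of indecomposable modular representations of cyclic $p$-groups}

\begin{abstract}
Let $V$ be an indecomposable representation of the cyclic group $\mathbb{Z}_{p^r}$ over a field of characteristic $p$. We prove that its ring of polynomial invariants is generated in degrees at most $(r+1)p^r$, which confirms the conjecture that the generating degree is bounded by a polynomial in $p$ of degree $r$. For $p\ge 3$ we obtain the sharper bound $r(p-1)p^{r-1}+(p-2)\frac{p^r-1}{p-1}$. The regular representation attains it for $r=1$ and comes within $p^{r-1}$ of it for $r\ge 2$, so the degree $r$ and the leading coefficient $r+1$ are optimal. The proof descends along the chain of subgroups and reduces the problem to the top degree of the coinvariant algebra of the regular representations of $\mathbb{Z}_{p^i}$, $i\le r$.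
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime, $\mathbb{F}$ a field of characteristic $p$, $r\ge 1$ an integer, and $G=\mathbb{Z}_{p^r}$ the cyclic group of order $p^r$ with generator $\sigma$. If $V$ is a finite-dimensional $\mathbb{F}G$-module, then $G$ acts on the dual space $V^*$ and hence, by degree-preserving algebra automorphisms, on the polynomial ring $\mathbb{F}[V]=S(V^*)$. The ring of invariants is
\[
\mathbb{F}[V]^G=\{f\in\mathbb{F}[V] : g(f)=f \text{ for all } g\in G\}.
\]
For a graded algebra $A=\bigoplus_{d\ge0}A_d$ with $A_0=\mathbb{F}$, let $\beta(A)$ be the least integer $d$ such that $A$ is generated as an $\mathbb{F}$-algebra by homogeneous elements of degree at most $d$. The number $\beta(\mathbb{F}[V]^G)$ says how far in degree one has to search before all invariants are accounted for. Write $A_+=\bigoplus_{d>0}A_d$ and let $A_+^2$ be the span of the products of two elements of $A_+$. We use two reformulations without further comment: $\beta(A)\le M$ if and only if $A_d\subseteq A_+^2$ for all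 $d>M$, and $\beta(A)\ge\beta(A')$ whenever $A'$ is a graded quotient of $A$.

In characteristic $p$ we have $(\sigma-1)^{p^r}=\sigma^{p^r}-1=0$, so $\sigma-1$ acts nilpotently, and the indecomposable $\mathbb{F}G$-modules are the single Jordan blocks $V_n$ of dimension $n$, $1\le n\le p^r$. The dual of $V_n$ is indecomposable of dimension $n$, hence isomorphic to $V_n$, and $V_{p^r}$ is the regular module.

How large should $\beta(\mathbb{F}[V_n]^G)$ be? For the regular module, $G$ permutes variables $y_0,\dots,y_{p^r-1}$ cyclically, and the invariants are spanned by the orbit sums of monomials. Send every $y_t$ to one variable $y$. An orbit sum of degree $d$ goes to $y^d$ times the length of the orbit, which is a power of $p$; so it goes to $0$ unless the monomial is fixed, that is, a power of $\prod_t y_t$. The image of the invariant ring is $\mathbb{F}[y^{p^r}]$, and therefore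
\begin{equation}\label{eq:trivial-lower}
\beta(\mathbb{F}[V_{p^r}]^G)\ge p^r .
\end{equation}
In the other direction, the main source of invariants is the transfer $f\mapsto\sum_{g\in G}g(f)$. It is linear over the invariants, so the transfers are controlled by generators of $\mathbb{F}[V]$ as a module over $\mathbb{F}[V]^G$. Every linear form $x$ is a root of the monic polynomial $\prod_{g}(X-g(x))$ of degree $p^r$ with invariant coefficients, so the monomials with all exponents below $p^r$ are such generators. Their degrees reach $n(p^r-1)$, which is of order $p^{2r}$ for the regular module. The question is whether the truth is of the order $p^r$ of the group or of the order $p^{2r}$ of this estimate. For $r=2$ it is known that, if $n=tp+s>p$ with integers $1\le t\le p$ and $0\le s<p$, then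
\[
\beta(\mathbb{F}[V_n]^{\mathbb{Z}_{p^2}})\le\max\{3p^2+(2t-4)p-3t,\ 3p^2-3p\},
\]
which is quadratic in $p$. The following conjecture was posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture.} For each $r\ge1$ there is a polynomial $P_r$ of degree $r$ such that $\beta(\mathbb{F}[V]^{\mathbb{Z}_{p^r}})\le P_r(p)$ for every prime $p$, every field $\mathbb{F}$ of characteristic $p$ and every indecomposable $\mathbb{F}\mathbb{Z}_{p^r}$-module $V$.
\end{quote}

We prove the conjecture with $P_r(p)=(r+1)p^r$ and show that this polynomial has the best possible leading term.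

\begin{theorem}\label{thm:A}
Let $p$ be a prime, $r\ge1$, $\mathbb{F}$ a field of characteristic $p$, and $V$ an indecomposable $\mathbb{F}\mathbb{Z}_{p^r}$-module. Then $\beta(\mathbb{F}[V]^{\mathbb{Z}_{p^r}})\le(r+1)p^r$.
\end{theorem}

\begin{theorem}\label{thm:B}
Put $U_r=r(p-1)p^{r-1}+(p-2)\dfrac{p^r-1}{p-1}$.
\begin{enumerate}
\item[(1)] If $p\ge3$, then $\beta(\mathbb{F}[V]^{\mathbb{Z}_{p^r}})\le U_r$ for every indecomposable $\mathbb{F}\mathbb{Z}_{p^r}$-module $V$.
\item[(2)] For every prime $p$ we have $\beta(\mathbb{F}[V_p]^{\mathbb{Z}_p})\ge 2p-3$, and for $r\ge2$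
\[
\beta(\mathbb{F}[V_{p^r}]^{\mathbb{Z}_{p^r}})\ge r(p-1)p^{r-1}+(p-2)p^{r-1}-1 .
\]
\end{enumerate}
\end{theorem}

The first values are $U_1=2p-3$ and $U_2=3p^2-3p-2$. Part (1) needs $p\ge3$: for $p=2$ and $r=1$ we have $U_1=1$, while \eqref{eq:trivial-lower} gives $\beta\ge2$.

\begin{corollary}\label{cor:optimal}
For fixed $r$, the maximum of $\beta(\mathbb{F}[V]^{\mathbb{Z}_{p^r}})$ over the indecomposable modules $V$ is $(r+1)p^r+O_r(p^{r-1})$. For $p\ge3$ it equals $U_1$ if $r=1$ and differs from $U_r$ by at most $p^{r-1}$ if $r\ge2$. No polynomial of degree less than $r$ satisfies the inequality of the conjecture, and every polynomial $P_r$ of degree $r$ that does has leading coefficient at least $r+1$.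
\end{corollary}

\begin{proof}
The lower bound in Theorem~\ref{thm:B}(2) is $2p-3=U_1$ for $r=1$ and $(r+1)p^r-(r+2)p^{r-1}-1$ for $r\ge2$; compare with Theorem~\ref{thm:A}. For $p\ge3$ and $r\ge2$ the two bounds of Theorem~\ref{thm:B} differ by $(p-2)\frac{p^{r-1}-1}{p-1}+1\le p^{r-1}$. The last sentence follows by letting $p\to\infty$ through the primes.
\end{proof}

The proof is organized around one sequence of numbers, the top degrees $T_{p^i}$ of the coinvariant algebras of the regular representations of $\mathbb{Z}_{p^i}$ (Section~\ref{sec:prelim}). Section~\ref{sec:example} shows how these numbers bound $\beta$ for the regular module and settles the group of order $p$ by hand. Section~\ref{sec:T} proves a recursive upper bound for $T_{p^i}$. For a general indecomposable module there are no orbit sums to work with; their role is taken by a relative projectivity statement, which is essentially contained in \cite{symonds} and is proved in full in Section~\ref{sec:proj}. Section~\ref{sec:descent} uses it to descend along the chain of subgroups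 of $G$ and proves the upper bounds. Section~\ref{sec:lower} proves the lower bounds by computing transfers to first order.

\section{Transfers, norms and the numbers $T_m$}\label{sec:prelim}

Modules are finite-dimensional, or graded with finite-dimensional components. Tensor products are over $\mathbb{F}$ with the diagonal action.

\subsection*{Cyclic modules}
Let $Q=\langle\sigma\rangle$ be cyclic of order $q=p^k$ and put $\Delta=\sigma-1$. Then $\sigma^{p^i}-1=\Delta^{p^i}$ for all $i$, and $\mathbb{F}Q=\mathbb{F}[\Delta]/(\Delta^q)$ is a local ring whose units are the elements outside $(\Delta)$. The subgroups of $Q$ form a chain; if $k\ge1$, every proper subgroup lies in the subgroup of index $p$ and every nontrivial subgroup contains the subgroup of order $p$. If $g$ generates $\langle\sigma^{p^i}\rangle$ with $i<k$, say $g=\tau^u$ with $\tau=\sigma^{p^i}$ and $p\nmid u$, then $g-1=(1+\tau+\dots+\tau^{u-1})(\tau-1)$ and the first factor is $\equiv u$ modulo $\Delta$. Hence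
\begin{equation}\label{eq:unit}
g-1=(\text{unit of }\mathbb{F}Q)\cdot\Delta^{p^i}.
\end{equation}
Let $M=\mathbb{F}Q/(\Delta^n)$ with generator $x$ and basis $x_a=\Delta^ax$, $0\le a<n$. The binomial theorem gives
\begin{equation}\label{eq:binom}
\sigma^lx=\sum_a\binom la x_a,\qquad x_a=\sum_{t=0}^a(-1)^{a-t}\binom at\sigma^tx .
\end{equation}
Suppose $p^i\le n$. The operator $\sigma^{p^i}-1$ shifts the index of $x_a$ by $p^i$, so over the subgroup $\langle\sigma^{p^i}\rangle$
\begin{equation}\label{eq:restrict}
M=\bigoplus_{j=0}^{p^i-1}M_j,\qquad M_j=\langle x_j,x_{j+p^i},x_{j+2p^i},\dots\rangle,\qquad \lfloor n/p^i\rfloor\le\dim M_j\le\lceil n/p^i\rceil,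
\end{equation}
and $M_j$ is cyclic with generator $x_j$.

\subsection*{Transfers and norms}
For subgroups $Q'\le Q$ and an $\mathbb{F}Q$-module $M$, the relative transfer is
$\operatorname{Tr}_{Q'}^Q\colon M^{Q'}\to M^Q$, $v\mapsto\sum_{g\in Q/Q'}gv$, and $\operatorname{Tr}^Q=\operatorname{Tr}_1^Q$. It is transitive: $\operatorname{Tr}_{Q''}^Q=\operatorname{Tr}_{Q'}^Q\operatorname{Tr}_{Q''}^{Q'}$. If $Q$ acts on a commutative $\mathbb{F}$-algebra $S$, then $\operatorname{Tr}_{Q'}^Q$ is $S^Q$-linear, so its image is an ideal of $S^Q$, and $\operatorname{Tr}_{Q'}^Q(1)=[Q:Q']=0$ for $Q'\ne Q$. The norm of $f\in S$ is $N_Q(f)=\prod_{g\in Q}gf\in S^Q$.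

The subgroups of $G=\langle\sigma\rangle=\mathbb{Z}_{p^r}$ are $G_i=\langle\sigma^{p^i}\rangle$, of order $p^{r-i}$:
\[
G=G_0>G_1>\dots>G_r=1 .
\]

\begin{lemma}\label{lem:transfer}
Let $V$ be an $\mathbb{F}G$-module, $S=\mathbb{F}[V]$, $A=S^G$ and $1\le i\le r$. If $h\in S^{G_i}$ is homogeneous of degree $d$ and lies in the $A$-submodule generated by the elements of $S^{G_i}$ of degree less than $d$, then $\operatorname{Tr}_{G_i}^G(h)\in A_+^2$.
\end{lemma}

\begin{proof}
Write $h=\sum a_lh_l$ with $a_l\in A_+$ and $h_l\in S^{G_i}$ homogeneous. Then $\operatorname{Tr}_{G_i}^G(h)=\sum a_l\operatorname{Tr}_{G_i}^G(h_l)$, and $\operatorname{Tr}_{G_i}^G(h_l)$ lies in $A_+$ because the transfer of a constant is $0$.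
\end{proof}

\subsection*{The regular representations}
For $m=p^i$ let $R_m=\mathbb{F}[y_t : t\in\mathbb{Z}/m]$ with $\sigma y_t=y_{t+1}$; thus $R_m=\mathbb{F}[V_m]$ for the group $\mathbb{Z}_m$. The \emph{coinvariant algebra} is the quotient $R_m/(R_m^{\mathbb{Z}_m})_+R_m$. It is finite-dimensional, since the relation $\prod_s(y_t-y_s)=0$ expresses $y_t^m$ as an element of the ideal. Let $T_m$ be its top degree, the largest degree in which it is nonzero; for example $T_1=0$. In degree $d>T_m$ every element of $R_m$ is a sum of products $ah$ with $a$ an invariant of positive degree and $\deg h<d$, so by induction on $d$ the ring $R_m$ is generated as an $R_m^{\mathbb{Z}_m}$-module in degrees at most $T_m$.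

The rings $R_{p^i}$ enter through norms. If $x\in V^*$, then $N_{G_i}(x)$ is fixed by $\sigma^{p^i}$, so $\sigma$ moves it in a cycle of length dividing $p^i$, exactly as it moves the variables of $R_{p^i}$.

\begin{lemma}\label{lem:phi}
Let $V$ be an $\mathbb{F}G$-module, $S=\mathbb{F}[V]$, $A=S^G$, $x\in V^*$ and $0\le i\le r$. The $\mathbb{F}$-algebra map
\[
\varphi_i\colon R_{p^i}\to S^{G_i},\qquad y_t\mapsto\sigma^tN_{G_i}(x)=N_{G_i}(\sigma^tx),
\]
is well defined, commutes with $\sigma$ and multiplies degrees by $p^{r-i}$. Moreover: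
\begin{enumerate}
\item[(a)] $\varphi_i(R_{p^i})$ lies in the $A$-submodule generated by the elements of $\varphi_i(R_{p^i})$ of degree at most $p^{r-i}T_{p^i}$;
\item[(b)] $\varphi_i((R_{p^i})_b)\subseteq A_+S$ for $b>T_{p^i}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first sentence holds because $G$ is abelian and $|G_i|=p^{r-i}$. Since $\varphi_i$ commutes with $\sigma$, it maps invariants of positive degree into $A_+$. Applying $\varphi_i$ to the two properties of $T_{p^i}$ noted above gives (a) and (b).
\end{proof}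

\section{The regular module and the group of order $p$}\label{sec:example}

Let $S=R_{p^r}$, $A=S^G$ and $x=y_0$. Since $G$ permutes the monomials, $A$ is spanned by their orbit sums. A monomial $u$ with stabilizer $G_i$ has constant exponents on each $G_i$-orbit of variables, so it is a monomial in the norms $\sigma^tN_{G_i}(y_0)$. Thus $u\in\varphi_i(R_{p^i})$, and the orbit sum of $u$ is $\operatorname{Tr}_{G_i}^G(u)$. For $i=0$ it is a power of $N_G(y_0)$, which lies in $A_+^2$ in degrees above $p^r$. For $i\ge1$, Lemmas~\ref{lem:phi}(a) and~\ref{lem:transfer} show that it lies in $A_+^2$ in degrees above $p^{r-i}T_{p^i}$. Hence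
\begin{equation}\label{eq:regular}
\beta(R_{p^r}^G)\le\max\{p^r,\ p^{r-1}T_p,\ p^{r-2}T_{p^2},\ \dots,\ T_{p^r}\}.
\end{equation}
This is the model for the whole argument: one term for each subgroup, and each term governed by the regular representation of the quotient $G/G_i$. Two tasks remain. We must show that $T_{p^i}$ is of order $p^i$, and we must extend \eqref{eq:regular} to modules without a permutation basis.

To bound $T_m$ we need elements of low degree in the ideal generated by the invariants. They come from the following identity, which uses only that $p$ divides $|G|$.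

\begin{lemma}\label{lem:product}
Let $V$ be an $\mathbb{F}G$-module, $S=\mathbb{F}[V]$ and $A=S^G$. For any linear forms $b_g\in V^*$, one for each $g\in G\setminus\{1\}$, we have $\prod_{g\ne1}(b_g-gb_g)\in A_+S$.
\end{lemma}

\begin{proof}
Consider $\sum_{h\in G}\prod_{g\ne1}(hb_g-gb_g)$. For $h\ne1$ the factor with $g=h$ vanishes, so the sum equals $\prod_{g\ne1}(b_g-gb_g)$. Expanding each product and summing over $h$ gives
\[
\sum_{\Theta\subseteq G\setminus\{1\}}\pm\Big(\prod_{g\ne 1,\ g\notin\Theta}gb_g\Big)\operatorname{Tr}^G\Big(\prod_{g\in\Theta}b_g\Big).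
\]
The term $\Theta=\emptyset$ contains $\operatorname{Tr}^G(1)=0$, and every other term lies in $A_+S$.
\end{proof}

For a group of order $3$ the identity reads
$(b-\sigma b)(c-\sigma^2c)=\operatorname{Tr}^G(bc)-(\sigma^2c)\operatorname{Tr}^G(b)-(\sigma b)\operatorname{Tr}^G(c)$.

\begin{proposition}\label{prop:order-p}
For every prime $p$ we have $T_p=2p-3$ and $\beta(R_p^{\mathbb{Z}_p})\ge2p-3$, with equality if $p\ge3$.
\end{proposition}

\begin{proof}
Let $r=1$, $R=R_p$, $I=R^G_+R$, $N=N_G(y_0)$, and use the variables $x_k=\Delta^ky_0$, $0\le k<p$, in place of the $y_t$.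

\emph{Upper bounds.} By \eqref{eq:unit}, for $g\ne1$ the image of $1-g$ on linear forms is the span of $x_1,\dots,x_{p-1}$. So Lemma~\ref{lem:product} says that every product of $p-1$ variables of index at least $1$ lies in $I$. By \eqref{eq:binom}, $N\equiv x_0^p$ modulo $(x_1,\dots,x_{p-1})$. Let $u$ be a monomial of degree $d\ge2p-2$; we show $u\in I$ by induction on the exponent $e$ of $x_0$. If $d-e\ge p-1$, then $u\in I$ by the lemma. Otherwise $e\ge d-(p-2)\ge p$, and replacing a factor $x_0^p$ by $x_0^p-N$ does not change $u$ modulo $I$ and produces a combination of monomials with smaller exponent of $x_0$. Hence $T_p\le2p-3$, and \eqref{eq:regular} gives $\beta(R^G)\le\max\{p,2p-3\}$, which is $2p-3$ for $p\ge3$.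

\emph{Lower bounds.} The ideal $(x_2,\dots,x_{p-1})$ is $G$-stable, and the quotient is $\bar R=\mathbb{F}[x_0,x_1]$ with $\sigma x_0=x_0+x_1$, $\sigma x_1=x_1$. The norm maps to $\bar N=\prod_{l\in\mathbb{F}_p}(x_0+lx_1)=x_0^p-x_0x_1^{p-1}$, and $\operatorname{Tr}^G(R)$ maps onto $\operatorname{Tr}^G(\bar R)$. Division by $\bar N$ gives $\bar R=\bigoplus_{a<p}x_0^a\,\mathbb{F}[x_1,\bar N]$, and
\[
\operatorname{Tr}^G(x_0^a)=\sum_{l\in\mathbb{F}_p}(x_0+lx_1)^a=\sum_{s=0}^a\binom as x_0^{a-s}x_1^s\sum_{l\in\mathbb{F}_p}l^s .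
\]
The power sum $\sum_ll^s$ (with $0^0=1$) is $0$ for $0\le s<p-1$ and $-1$ for $s=p-1$. So $\operatorname{Tr}^G(x_0^a)$ is $0$ for $a<p-1$ and $-x_1^{p-1}$ for $a=p-1$, and $\operatorname{Tr}^G(\bar R)=x_1^{p-1}\mathbb{F}[x_1,\bar N]$. Since $R^G$ is spanned by transfers and powers of $N$, its image in $\bar R$ is $\mathbb{F}[\bar N]+x_1^{p-1}\mathbb{F}[x_1,\bar N]$.

The image of $I$ is therefore $(x_1^{p-1},\bar N)=(x_1^{p-1},x_0^p)$, which does not contain $x_0^{p-1}x_1^{p-2}$; so $T_p\ge2p-3$. Setting $x_0=0$ as well, $R^G$ maps onto $A'=\mathbb{F}\oplus x_1^{p-1}\mathbb{F}[x_1]$. This algebra contains $x_1^{2p-3}$, while $(A'_+)^2$ starts in degree $2p-2$. So $\beta(R^G)\ge\beta(A')\ge2p-3$.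
\end{proof}

The number $2p-3=(p-1)+(p-2)$ records the two ways in which a monomial is reduced: it may have at most $p-2$ factors of positive index, and at most $p-1$ factors $x_0$.

\section{An upper bound for $T_{p^r}$}\label{sec:T}

For $r\ge2$ Lemma~\ref{lem:product} is harder to apply. If $g$ generates $G_i$, then $b_g-gb_g$ lies in the span of the $x_k=\Delta^ky_0$ with $k\ge p^i$, so a monomial must have enough factors of high index at every level $i$ at once. When it fails at level $i$, most of its factors have index below $p^i$. Modulo the variables of higher index, the $p^{r-i}$-th powers of these factors are images under $\varphi_i$ of linear forms in $R_{p^i}$, and a long enough product of them lies in the ideal by the definition of $T_{p^i}$. This makes the bound recursive.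

\begin{proposition}\label{prop:T}
For $r\ge1$,
\[
T_{p^r}\le\max_{0\le i<r}\Big((p^{r-i}-2)+p^i(p^{r-i}-1)+p^{r-i}T_{p^i}\Big).
\]
\end{proposition}

\begin{proof}
Let $R=R_{p^r}$, $Y=R_1$ its space of linear forms, $I=R^G_+R$, and $x_k=\Delta^ky_0$ for $0\le k<p^r$. Monomials are monomials in the $x_k$. For a monomial $u$ and $0\le i<r$ let $c_i(u)$ be the number of factors of $u$, counted with multiplicity, of index at least $p^i$.

\emph{Step 1: if $c_i(u)\ge p^{r-i}-1$ for all $0\le i<r$, then $u\in I$.}
The group $G_i$ has $p^{r-i}-p^{r-i-1}$ generators, each $g\neq 1$ generates exactly one $G_i$ with $i<r$, and for such $g$ we have $(1-g)Y=\Delta^{p^i}Y=\langle x_k:k\ge p^i\rangle$ by \eqref{eq:unit}. List the factors of $u$ by decreasing index. Assign the first $p-1$ of them to the generators of $G_{r-1}$, the next $p^2-p$ to the generators of $G_{r-2}$, and so on down to $G_0$. The factors assigned to generators of $G_i$ are among the first $(p-1)+(p^2-p)+\dots+(p^{r-i}-p^{r-i-1})=p^{r-i}-1$ in the list, and these exist and have index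 at least $p^i$ by hypothesis. So the factor assigned to $g$ has the form $b_g-gb_g$ with $b_g\in Y$, and Lemma~\ref{lem:product} shows that the product of the assigned factors, which divides $u$, lies in $I$.

\emph{Step 2: rewriting.} Let $d$ exceed the right-hand side of the proposition, and let $u$ be a monomial of degree $d$ with $c_i(u)\le p^{r-i}-2$ for some $i<r$. We claim that $u$ is congruent modulo $I$ to a linear combination of monomials $u'$ of degree $d$ with $c_i(u')>c_i(u)$ and $c_j(u')\ge c_j(u)$ for $i<j<r$.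

Put $s=p^{r-i}$ and write $u=vw$, where $v$ collects the factors of index at least $p^i$ and $w=\prod_{k<p^i}x_k^{e_k}$. Then $\deg w\ge d-(s-2)>p^i(s-1)+sT_{p^i}$. Write $e_k=sb_k+\rho_k$ with $0\le\rho_k\le s-1$. The $p^i$ remainders $\rho_k$ add up to at most $p^i(s-1)$, so $b=\sum_kb_k>T_{p^i}$.

Let $\mathfrak{n}_i$ be the ideal generated by the $x_k$ with $k\ge p^i$. It is $G$-stable, and $G_i$ acts trivially on $R/\mathfrak{n}_i$ because $\sigma^{p^i}x_k-x_k=\Delta^{p^i}x_k\in\mathfrak{n}_i$. As $|G_i|=s$, we get $f^s\equiv N_{G_i}(f)$ modulo $\mathfrak{n}_i$ for every $f\in R$. The coefficients in \eqref{eq:binom} lie in $\mathbb{F}_p$ and $s$ is a power of $p$, so for $k<p^i$, with $\varphi_i$ as in Lemma~\ref{lem:phi} for $x=y_0$,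
\[
x_k^s=\sum_{t}(-1)^{k-t}\binom kt(\sigma^ty_0)^s\equiv\sum_t(-1)^{k-t}\binom kt\varphi_i(y_t)\pmod{\mathfrak{n}_i}.
\]
Thus $\prod_kx_k^{sb_k}$ is congruent modulo $\mathfrak{n}_i$ to an element of $\varphi_i((R_{p^i})_b)$, which lies in $I$ by Lemma~\ref{lem:phi}(b). So modulo $I$ the product $\prod_kx_k^{sb_k}$ is a combination of monomials of degree $sb$, each divisible by some $x_k$ with $k\ge p^i$. Multiplying by $v\prod_kx_k^{\rho_k}$ expresses $u$ through monomials $u'$ divisible by $vx_k$ with $k\ge p^i$. These satisfy $c_i(u')>c_i(v)=c_i(u)$ and $c_j(u')\ge c_j(v)=c_j(u)$ for $j>i$.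

\emph{Conclusion.} The rewriting may lower $c_j$ for $j<i$, but it strictly raises the vector $(c_{r-1},c_{r-2},\dots,c_0)$ in the lexicographic order. There are finitely many monomials of degree $d$. By descending induction on this vector, each of them lies in $I$: either Step~1 applies, or Step~2 reduces to monomials with a larger vector. Hence $R_d\subseteq I$.
\end{proof}

To solve the recursion we use the identity
\begin{equation}\label{eq:Urec}
U_i=pU_{i-1}+(p-2)+p^i-p^{i-1}\qquad(i\ge1,\ U_0=0),
\end{equation}
which follows from $pU_{i-1}=(i-1)(p-1)p^{i-1}+(p-2)\frac{p^i-p}{p-1}$.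

\begin{corollary}\label{cor:T}
\begin{enumerate}
\item[(a)] $T_{p^r}\le(r+1)p^r-3$ for $r\ge1$.
\item[(b)] If $p\ge3$, then $T_{p^r}\le U_r$ for $r\ge0$.
\end{enumerate}
\end{corollary}

\begin{proof}
Both parts are proved by induction on $r$.

(a) The term $i=0$ in Proposition~\ref{prop:T} is $2p^r-3\le(r+1)p^r-3$. For $1\le i<r$ the induction hypothesis bounds the term by
\[
p^{r-i}-2+p^r-p^i+(i+1)p^r-3p^{r-i}=(i+2)p^r-p^i-2p^{r-i}-2\le(r+1)p^r-3 .
\]

(b) We have $T_1=0=U_0$. For $r\ge1$ the term $i$ is at most $E_i=p^{r-i}-2+p^r-p^i+p^{r-i}U_i$, and $E_{r-1}=U_r$ by \eqref{eq:Urec}. It suffices to show $E_i\le E_{i+1}$ for $0\le i\le r-2$. By \eqref{eq:Urec},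
\begin{align*}
E_{i+1}-E_i&=-(p-1)p^{r-i-1}-(p-1)p^i+p^{r-i-1}\big((p-2)+(p-1)p^i\big)\\
&=(p-1)(p^{r-1}-p^i)-p^{r-i-1}.
\end{align*}
For $p\ge3$ this is at least $2(p^{r-1}-p^{r-2})-p^{r-1}=(p-2)p^{r-2}>0$.
\end{proof}

For $p=2$ the monotonicity fails at $i=0$: for $r=2$ we have $E_0=5$ and $E_1=U_2=4$.

\section{Relative projectivity in high degrees}\label{sec:proj}

The proof of \eqref{eq:regular} used that every invariant is a transfer of a polynomial in norms. For a module without a permutation basis we need a different reason for an invariant to be a transfer from a proper subgroup. Relative projectivity provides it.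

\subsection*{Relative projectivity}
Let $Q'\le Q$ be finite $p$-groups. An $\mathbb{F}Q$-module is \emph{$Q'$-projective} if it is a direct summand of an induced module $\operatorname{Ind}M'=\mathbb{F}Q\otimes_{\mathbb{F}Q'}M'$. Direct sums and direct summands of $Q'$-projective modules are $Q'$-projective. For modules $M,L$ let $Q$ act on $\operatorname{Hom}_{\mathbb{F}}(M,L)$ by conjugation; the fixed points are the $\mathbb{F}Q$-maps, and $\operatorname{Tr}_{Q'}^Q(\alpha\theta\gamma)=\alpha\operatorname{Tr}_{Q'}^Q(\theta)\gamma$ when $\alpha,\gamma$ are $\mathbb{F}Q$-maps and $\theta$ is an $\mathbb{F}Q'$-map. We need the following standard facts.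

\begin{enumerate}
\item[(P1)] \emph{If $M$ is $Q'$-projective, then $\operatorname{id}_M=\operatorname{Tr}_{Q'}^Q(\theta)$ for some $\theta\in\operatorname{End}_{\mathbb{F}Q'}(M)$ (Higman's criterion), and $M^Q=\operatorname{Tr}_{Q'}^Q(M^{Q'})$.} On $\operatorname{Ind}M'=\bigoplus_{g\in Q/Q'}g\otimes M'$ take for $\theta$ the projection onto $1\otimes M'$; for a summand compose with the inclusion and the projection. If $v\in M^Q$, then $v=\sum_gg\theta g^{-1}v=\operatorname{Tr}_{Q'}^Q(\theta v)$.
\item[(P2)] \emph{If $M$ is $Q'$-projective, so is $M\otimes L$ for every $L$}, because $(\operatorname{Ind}M')\otimes L\cong\operatorname{Ind}(M'\otimes L|_{Q'})$.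
\item[(P3)] \emph{The projective modules are the $1$-projective ones, they are $Q'$-projective for every $Q'$, and they coincide with the injective modules.} Every module $M$ has an injective hull, an injective module containing $M$ in which every nonzero submodule meets $M$ nontrivially.
\item[(P4)] \emph{A permutation module whose point stabilizers lie in $Q'$ is $Q'$-projective}, because $\mathbb{F}[Q/Q'']=\operatorname{Ind}\mathbb{F}[Q'/Q'']$ for $Q''\le Q'$.
\item[(P5)] \emph{An $\mathbb{F}Q$-map $f\colon M\to L$ factors through a projective module if and only if $f=\operatorname{Tr}^Q(\psi)$ for a linear map $\psi$.} If $f=\alpha\gamma$ through a projective $P$, write $\operatorname{id}_P=\operatorname{Tr}^Q(\theta)$ by (P1) and take $\psi=\alpha\theta\gamma$. Conversely, $\operatorname{Tr}^Q(\psi)$ is the composite of the $\mathbb{F}Q$-maps $v\mapsto\sum_gg\otimes g^{-1}v$ and $g\otimes v\mapsto g\psi(v)$ through the free module $\operatorname{Ind}_1^Q(M|_1)$.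
\item[(P6)] \emph{If $B\subseteq I$ with $I$ projective and $B$ $Q'$-projective, then $I/B$ is $Q'$-projective.} Recall the dual form of Schanuel's lemma: if $M\subseteq I_1$ and $M\subseteq I_2$ with $I_1,I_2$ injective, then $I_1\oplus I_2/M\cong I_2\oplus I_1/M$. Let $B\oplus B^*\cong\operatorname{Ind}M'$, and embed $B^*$ in an injective $\mathbb{F}Q$-module $I^*$ and $M'$ in an injective $\mathbb{F}Q'$-module $E'$. Then $\operatorname{Ind}E'$ is projective, hence injective, and induction is exact, so
$I\oplus I^*\oplus\operatorname{Ind}(E'/M')\cong\operatorname{Ind}E'\oplus I/B\oplus I^*/B^*$. The left side is $Q'$-projective.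
\end{enumerate}

\subsection*{The statement}
For the rest of this section $Q=\langle\sigma\rangle$ is cyclic of order $q=p^k$, $k\ge1$, $Q_1=\langle\sigma^p\rangle$ is its subgroup of index $p$, and $W$ is the module with $W^*=\mathbb{F}Q/(\Delta^n)$, where $p^{k-1}\le n\le p^k$. Let $x$ generate $W^*$ and let $x_a=\Delta^ax$. The module $\mathbb{F}[W]_d$ cannot be $Q_1$-projective for all large $d$: the powers of $N=N_Q(x)$ are invariants, and they are not transfers from $Q_1$, since on setting $x_a=0$ for $a\ge1$ the action becomes trivial and such transfers vanish, while $N$ becomes $x_0^q$. So we first split off the norm. By \eqref{eq:binom}, $N$ is monic of degree $q$ in $x_0$. Let $B(W)$ be the space of polynomials of degree less than $q$ in $x_0$. It is $Q$-stable because $\sigma x_a=x_a+x_{a+1}$, and division with remainder by $N$ gives $\mathbb{F}[W]=\mathbb{F}[N]\otimes B(W)$ as graded $\mathbb{F}Q$-modules.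

\begin{proposition}\label{prop:proj}
The module $B(W)_d$ is $Q_1$-projective for $d>q-n$.
\end{proposition}

\begin{example}\label{ex:V2}
Let $q=p$ and $n=2$, so that $Q_1=1$. Then $B(W)_d$ has the basis $x_0^ax_1^{d-a}$, $0\le a\le\min(d,p-1)$. For $d\le p-2=q-n$ its dimension is $d+1<p$, so it is not projective. For $d\ge p-1$ its dimension is $p$, and $\Delta(x_0^ax_1^{d-a})=ax_0^{a-1}x_1^{d-a+1}+(\text{terms of lower degree in }x_0)$ gives $\Delta^{p-1}(x_0^{p-1}x_1^{d-p+1})=(p-1)!\,x_1^d\ne0$; so $B(W)_d\cong\mathbb{F}Q$.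
\end{example}

\subsection*{A resolution by pieces of the regular module}
The statement is easy for the regular module, and a Koszul complex connects $W$ to it. Let $E=S(\mathbb{F}Q)$, $y_a=\Delta^a\cdot1\in\mathbb{F}Q$ for $0\le a<q$, $\widetilde N=N_Q(y_0)$, and let $\widetilde B$ be the space of polynomials of degree less than $q$ in $y_0$, so that $E=\mathbb{F}[\widetilde N]\otimes\widetilde B$.

\begin{lemma}\label{lem:regular-B}
The module $\widetilde B_e$ is $Q_1$-projective for $e>0$.
\end{lemma}

\begin{proof}
We have $E=\widetilde B\oplus\widetilde NE$, so $\widetilde B\cong E/\widetilde NE$. In the permuted variables $gy_0$, $g\in Q$, the norm $\widetilde N$ is the product of all variables, so $E/\widetilde NE$ has as a basis the monomials not divisible by $\widetilde N$, and $Q$ permutes them. A fixed monomial of positive degree has all exponents equal and positive, so it is divisible by $\widetilde N$. Hence in degree $e>0$ all stabilizers are proper and lie in $Q_1$. Apply (P4).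
\end{proof}

Let $K=\langle y_n,\dots,y_{q-1}\rangle$ be the kernel of $\mathbb{F}Q\to W^*$, $1\mapsto x$. The Koszul complex $\mathcal{K}(W)$ has terms $E\otimes\Lambda^iK$ and differential
\[
\partial(f\otimes\kappa_1\wedge\dots\wedge\kappa_i)=\sum_{l=1}^i(-1)^{l-1}f\kappa_l\otimes\kappa_1\wedge\dots\wedge\widehat{\kappa_l}\wedge\dots\wedge\kappa_i .
\]
It is a complex of graded $\mathbb{F}Q$-modules with $\Lambda^iK$ in degree $i$. Since $K$ is spanned by some of the polynomial variables of $E$, it is exact in positive homological degrees, and $H_0=E/KE=\mathbb{F}[W]$. As $n\ge1$, the elements of $K$ do not involve $y_0$, so $K\widetilde B\subseteq\widetilde B$, and the terms $\widetilde B\otimes\Lambda^iK$ form a subcomplex $\mathcal{C}(W)$ with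
\begin{equation}\label{eq:split}
\mathcal{K}(W)=\bigoplus_{c\ge0}\widetilde N^{\,c}\,\mathcal{C}(W).
\end{equation}
Hence $\mathcal{C}(W)$ is exact in positive homological degrees. The map $E\to\mathbb{F}[W]$ sends $\widetilde B$ onto $B(W)$ with kernel $KE\cap\widetilde B$, and $KE=\bigoplus_c\widetilde N^{\,c}K\widetilde B$ shows that this kernel is $K\widetilde B$. So $H_0(\mathcal{C}(W))\cong B(W)$. In polynomial degree $d$ the complex $\mathcal{C}(W)_d$ has terms $\widetilde B_{d-i}\otimes\Lambda^iK$, which vanish for $i>\dim K=q-n$ and are $Q_1$-projective for $i<d$ by Lemma~\ref{lem:regular-B} and (P2). For $d>q-n$ we thus have a finite resolution of $B(W)_d$ by $Q_1$-projective modules.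

This alone does not make $B(W)_d$ $Q_1$-projective. For $p=2$, $q=4$, the modules $V_2=\mathbb{F}[Q/Q_1]$ and $V_4=\mathbb{F}Q$ are $Q_1$-projective. In $V_2\oplus V_4$, with generators $a$ and $b$, the element $\Delta a+\Delta^2b$ generates a copy of $V_2$. In the $4$-dimensional quotient, $a+\Delta b$ is fixed and $\Delta^3b=0$, so the quotient is $V_1\oplus V_3$; and $V_1$ is not $Q_1$-projective by (P1). What rescues the argument is that in $\mathcal{C}(W)_d$ the boundaries sit inside projective submodules, so that (P6) applies.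

\subsection*{Separated complexes}
Call a bounded complex $X$ of finite-dimensional $\mathbb{F}Q$-modules \emph{separated} if for every $i$ there is a projective submodule $I_i$ with $\partial X_{i+1}\subseteq I_i\subseteq X_i$. Over the trivial group every bounded complex is separated.

\begin{lemma}\label{lem:separated}
\begin{enumerate}
\item[(a)] $X$ is separated if and only if every inclusion $\partial X_{i+1}\to X_i$ factors through a projective module.
\item[(b)] Finite direct sums, direct summands (as complexes) and tensor products of separated complexes are separated.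
\item[(c)] If $X|_{Q_1}$ is separated and $X_i$ is $Q_1$-projective whenever $\partial X_{i+1}\ne0$, then $X$ is separated.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $X$ is separated, the inclusion factors through $I_i$. Conversely, let it be a composite $\partial X_{i+1}\to P\to X_i$ with $P$ projective, and let $J$ be an injective hull of $\partial X_{i+1}$. Since $P$ is injective, the first map extends to $J\to P$. The composite $J\to X_i$ restricts to the inclusion on $\partial X_{i+1}$, so its kernel meets $\partial X_{i+1}$ trivially and is zero. Take for $I_i$ the image of $J$.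

(b) For sums take the sums of the $I_i$. If $X=Y\oplus Z$, the inclusion $\partial Y_{i+1}\to Y_i$ is the composite $\partial Y_{i+1}\to\partial X_{i+1}\to X_i\to Y_i$, and (a) applies. Let $X,Y$ be separated by $I_i\subseteq X_i$ and $I'_j\subseteq Y_j$. Since $\partial(\xi\otimes\eta)=\partial\xi\otimes\eta\pm\xi\otimes\partial\eta$, the boundaries in homological degree $l$ lie in $\bigoplus_{i+j=l}(I_i\otimes Y_j+X_i\otimes I'_j)$. In the exact sequence
\[
0\to I_i\otimes I'_j\to(I_i\otimes Y_j)\oplus(X_i\otimes I'_j)\to I_i\otimes Y_j+X_i\otimes I'_j\to0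
\]
the first two terms are projective by (P2). The first is injective, so the sequence splits and the third term is projective.

(c) Let $f\colon\partial X_{i+1}\to X_i$ be the inclusion, with $\partial X_{i+1}\ne0$. By (a) and (P5) for $Q_1$, $f=\operatorname{Tr}^{Q_1}(\psi)$ with $\psi$ linear. By (P1), $\operatorname{id}_{X_i}=\operatorname{Tr}_{Q_1}^Q(\theta)$ with $\theta$ an $\mathbb{F}Q_1$-map. Then
\[
f=\operatorname{Tr}_{Q_1}^Q(\theta)f=\operatorname{Tr}_{Q_1}^Q(\theta f)=\operatorname{Tr}_{Q_1}^Q\operatorname{Tr}^{Q_1}(\theta\psi)=\operatorname{Tr}^Q(\theta\psi),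
\]
so $f$ factors through a projective $\mathbb{F}Q$-module by (P5). Apply (a).
\end{proof}

\begin{lemma}\label{lem:C-separated}
The complex $\mathcal{C}(W)_d$ is separated for every $d$.
\end{lemma}

\begin{proof}
We use induction on $k$ and check the hypotheses of Lemma~\ref{lem:separated}(c) for $X=\mathcal{C}(W)_d$. If $i<d$, then $X_i$ is $Q_1$-projective, as noted above. If $i\ge d$, then $X_{i+1}=\widetilde B_{d-i-1}\otimes\Lambda^{i+1}K=0$. It remains to show that $X|_{Q_1}$ is separated. For $k=1$ the group $Q_1$ is trivial.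

Let $k\ge2$. By \eqref{eq:restrict}, over $Q_1$ we have $\mathbb{F}Q=\bigoplus_{j=0}^{p-1}L_j$ with $L_j=\langle y_j,y_{j+p},\dots\rangle\cong\mathbb{F}Q_1$, and $W^*=\bigoplus_jW_j^*$ with $W_j^*$ cyclic of dimension $n_j$, where $p^{k-2}\le\lfloor n/p\rfloor\le n_j\le p^{k-1}$. This is where the hypothesis $n\ge p^{k-1}$ is used: it passes to the pieces and keeps them nonzero. The kernel $K$ is the direct sum of the kernels $K\cap L_j$ of the maps $L_j\to W_j^*$. The Koszul complex of a direct sum is the tensor product of the Koszul complexes, so $\mathcal{K}(W)|_{Q_1}=\bigotimes_j\mathcal{K}(W_j)$, formed for the group $Q_1$. By \eqref{eq:split} for each $W_j$, the degree $d$ part is a finite direct sum of complexes isomorphic to $\bigotimes_j\mathcal{C}(W_j)_{d_j}$. These are separated by induction and Lemma~\ref{lem:separated}(b). By \eqref{eq:split} for $W$, $X|_{Q_1}$ is a direct summand of $\mathcal{K}(W)_d|_{Q_1}$, hence separated.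
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:proj}]
Let $d>q-n$ and $X=\mathcal{C}(W)_d$, so that all $X_i$ are $Q_1$-projective and $X_i=0$ for $i>q-n$. Choose projective submodules $I_i$ with $\partial X_{i+1}\subseteq I_i\subseteq X_i$. We show by descending induction on $i\ge0$ that $Z_i=X_i/\partial X_{i+1}$ is $Q_1$-projective; it is $0$ for $i>q-n$. By exactness in homological degree $i+1>0$, $\partial X_{i+1}\cong X_{i+1}/\partial X_{i+2}=Z_{i+1}$ is $Q_1$-projective, so $I_i/\partial X_{i+1}$ is $Q_1$-projective by (P6). Since $I_i$ is injective, $X_i=I_i\oplus X_i'$, and $Z_i\cong I_i/\partial X_{i+1}\oplus X_i'$ is $Q_1$-projective. Finally $Z_0\cong B(W)_d$.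
\end{proof}

\section{Descent along the subgroups and the upper bounds}\label{sec:descent}

Over $G_i$ an indecomposable module breaks into $p^i$ cyclic pieces with generators $x_0,\dots,x_{p^i-1}$, and Proposition~\ref{prop:proj} produces the norms $N_{G_i}(x_j)$. The group $G$ does not permute these norms; it permutes the norms $N_{G_i}(\sigma^tx)$, to which Lemma~\ref{lem:phi} applies. The two families are related because the norm is additive modulo transfers.

\begin{lemma}\label{lem:additive}
Let $Q$ be a cyclic group of order $p^k>1$ acting on a commutative $\mathbb{F}$-algebra $S$, and let $Q_1$ be its subgroup of index $p$. For $f_1,\dots,f_t\in S$ and $c_1,\dots,c_t\in\mathbb{F}_p$,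
\[
N_Q\Big(\sum_lc_lf_l\Big)\equiv\sum_lc_lN_Q(f_l)\pmod{\operatorname{Tr}_{Q_1}^Q(S^{Q_1})}.
\]
\end{lemma}

\begin{proof}
Expanding the product gives $N_Q(\sum c_lf_l)=\sum_\psi F_\psi$ with $F_\psi=\prod_{g\in Q}c_{\psi(g)}\,gf_{\psi(g)}$, the sum running over all functions $\psi\colon Q\to\{1,\dots,t\}$. With $(h\psi)(g)=\psi(h^{-1}g)$ we have $hF_\psi=F_{h\psi}$. The constant function with value $l$ contributes $c_l^{\,p^k}N_Q(f_l)=c_lN_Q(f_l)$. A nonconstant $\psi$ has a proper stabilizer $Q'\le Q_1$, and its orbit contributes $\operatorname{Tr}_{Q'}^Q(F_\psi)=\operatorname{Tr}_{Q_1}^Q\operatorname{Tr}_{Q'}^{Q_1}(F_\psi)$.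
\end{proof}

The next result extends \eqref{eq:regular}; the price for leaving the regular module is the term $p^r-n$.

\begin{proposition}\label{prop:descent}
Let $p^{r-1}<n\le p^r$. Then
\[
\beta(\mathbb{F}[V_n]^G)\le\max\Big\{p^r,\ \max_{1\le i<r}\big(p^{r-i}T_{p^i}+p^r-n\big),\ T_{p^r}\Big\},
\]
where the middle term is absent for $r=1$.
\end{proposition}

\begin{proof}
Let $S=\mathbb{F}[V_n]$, $A=S^G$, let $x$ generate $V_n^*$, and put $x_a=\Delta^ax$. For $0\le i<r$ let $J_i=\operatorname{Tr}_{G_{i+1}}^{G_i}(S^{G_{i+1}})$, an ideal of $S^{G_i}$.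

\emph{Step 1: invariants of $G_i$ modulo transfers.} Fix $i<r$. Since $n>p^{r-1}\ge p^i$, \eqref{eq:restrict} gives $V_n^*=\bigoplus_{j<p^i}W_j^*$ over $G_i$, with $W_j^*$ generated by $x_j$ and of dimension $n_j$, where $p^{r-i-1}\le n_j\le p^{r-i}$ and $\sum_jn_j=n$. So Section~\ref{sec:proj} applies to each $W_j$ with $Q=G_i$ and $Q_1=G_{i+1}$. With $N_j=N_{G_i}(x_j)$,
\[
S=\mathbb{F}[N_0,\dots,N_{p^i-1}]\otimes\bigotimes_jB(W_j)
\]
as graded $\mathbb{F}G_i$-modules. Hence $S^{G_i}$ is spanned by products of a monomial in the $N_j$ and a $G_i$-invariant of some $\bigotimes_jB(W_j)_{d_j}$. If $\sum_jd_j>p^r-n=\sum_j(p^{r-i}-n_j)$, then $d_j>p^{r-i}-n_j$ for some $j$. Then $\bigotimes_jB(W_j)_{d_j}$ is $G_{i+1}$-projective by Proposition~\ref{prop:proj} and (P2), and its invariants lie in $J_i$ by (P1). Therefore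
\begin{equation}\label{eq:step1}
S^{G_i}=\mathbb{F}[N_0,\dots,N_{p^i-1}]\cdot(S^{G_i})_{\le p^r-n}+J_i .
\end{equation}

\emph{Step 2: replacing the norms.} By \eqref{eq:binom} and Lemma~\ref{lem:additive}, $N_j\equiv\sum_{t\le j}(-1)^{j-t}\binom jt\varphi_i(y_t)$ modulo $J_i$. Since $\varphi_i(R_{p^i})+J_i$ is a subring of $S^{G_i}$, it contains $\mathbb{F}[N_0,\dots,N_{p^i-1}]$. Lemma~\ref{lem:phi}(a) and \eqref{eq:step1} now give
\begin{equation}\label{eq:step2}
S^{G_i}=A\cdot(S^{G_i})_{\le p^{r-i}T_{p^i}+p^r-n}+J_i .
\end{equation}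

\emph{Step 3: module generators.} Put $\gamma_r=T_{p^r}$ and $\gamma_i=\max\{p^{r-i}T_{p^i}+p^r-n,\ \gamma_{i+1}\}$ for $1\le i<r$. We claim that $S^{G_i}$ is generated as an $A$-module in degrees at most $\gamma_i$. For $i=r$ the map $\varphi_r\colon R_{p^r}\to S$, $y_t\mapsto\sigma^tx$, is surjective because $x$ generates $V_n^*$, and Lemma~\ref{lem:phi}(a) applies. If the claim holds for $i+1$, then $J_i$ is generated in degrees at most $\gamma_{i+1}$, because $\operatorname{Tr}_{G_{i+1}}^{G_i}$ is $A$-linear and preserves degrees; the claim for $i$ follows from \eqref{eq:step2}.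

\emph{Step 4: algebra generators.} The bound in the proposition is $\max\{p^r,\gamma_1\}$. Let $d$ exceed it. By \eqref{eq:step1} for $i=0$, an element of $A_d$ is a sum of terms $N_G(x)^ca$ of degree $d$, with $a\in A$ homogeneous of degree at most $p^r-n$, and of a transfer $\operatorname{Tr}_{G_1}^G(h)$ with $h\in(S^{G_1})_d$. In a term of the first kind $c\ge1$ because $\deg a<d$, and if $\deg a=0$ then $c\ge2$ because $d>p^r$; so the term lies in $A_+^2$. The transfer lies in $A_+^2$ by Step~3 and Lemma~\ref{lem:transfer}.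
\end{proof}

Indecomposability enters through the single generator $x$: it makes $\varphi_r$ surjective and puts all the norms $N_j$ in the range of one map $\varphi_i$. Remark~\ref{rem:decomposable} shows that it cannot be dropped.

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}(1)]
Let $V=V_n$. If $n=1$, the action is trivial and $\beta=1$. Otherwise $p^{s-1}<n\le p^s$ for some $1\le s\le r$; then $\sigma^{p^s}-1=\Delta^{p^s}$ vanishes on $V^*$ and $G$ acts through $\mathbb{Z}_{p^s}$. Both bounds are at least $1$ and increase with $r$ (for $U_r$ by \eqref{eq:Urec}), so we may assume $s=r$ and apply Proposition~\ref{prop:descent}.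

For Theorem~\ref{thm:A} use Corollary~\ref{cor:T}(a). The terms $p^r$ and $T_{p^r}$ are at most $(r+1)p^r$, and for $1\le i<r$ we have $p^{r-i}T_{p^i}+p^r-n\le(i+2)p^r\le(r+1)p^r$.

For Theorem~\ref{thm:B}(1) let $p\ge3$ and use Corollary~\ref{cor:T}(b), which gives $T_{p^r}\le U_r$. By \eqref{eq:Urec}, $pU_{i-1}\le U_i$ for all $i\ge1$, so $U_r\ge p^{r-1}(2p-3)\ge p^r$. For $1\le i<r$, since $n>p^{r-1}$,
\[
p^{r-i}T_{p^i}+p^r-n<pU_{r-1}+p^r-p^{r-1}=U_r-(p-2)\le U_r.\qedhere
\]
\end{proof}

\section{Lower bounds for the regular module}\label{sec:lower}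

The case $r=1$ of Theorem~\ref{thm:B}(2) is part of Proposition~\ref{prop:order-p}. Let $r\ge2$, $S=R_{p^r}$, $A=S^G$, $m=p^{r-1}$, $\tau=\sigma^m$, let $H=G_{r-1}=\langle\tau\rangle$ be the subgroup of order $p$, and $\Gamma=G/H\cong\mathbb{Z}_m$. The plan is to pass to the quotient of $S$ on which $H$ acts trivially, which is $R_m$, and to transport a nonzero class of degree $T_m$ back to $A$.

Over $H$ the linear forms are $\bigoplus_{k<m}\mathbb{F}H\,y_k$, so $S$ is the polynomial ring in the variables $y_k$ and $w_{k,a}=(\tau-1)^ay_k$, where $0\le k<m$ and $1\le a\le p-1$. The ideal $\mathfrak{n}=(w_{k,a})$ is generated by the image of $\tau-1$ on linear forms, so it is $G$-stable. The quotient $R=S/\mathfrak{n}=\mathbb{F}[\bar y_0,\dots,\bar y_{m-1}]$ is $R_m$, with $\Gamma$ permuting the $\bar y_k$ cyclically, and $\mathfrak{n}/\mathfrak{n}^2$ is a free $R$-module on the $w_{k,a}$. Let $\Phi\colon R\to R$ be the $\mathbb{F}$-algebra map $\bar y_k\mapsto\bar y_k^{\,p}$. It is injective, commutes with $\Gamma$, multiplies degrees by $p$,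 and
\begin{equation}\label{eq:free}
R=\bigoplus_e\Phi(R)\,\bar y^{\,e},\qquad \bar y^{\,e}=\prod_k\bar y_k^{\,e_k},\quad 0\le e_k\le p-1 .
\end{equation}

\subsection*{Transfers to first order}
Since $H$ acts trivially on $R$, every transfer $\operatorname{Tr}^H(f)$ maps to $p\bar f=0$ in $R$. To see transfers at all we look at $\mathfrak{n}/\mathfrak{n}^2$, where they become derivatives. Put $z_k=w_{k,p-1}$ and define
\[
D\colon R\to\mathfrak{n}/\mathfrak{n}^2,\qquad D(f)=\sum_{k<m}\frac{\partial f}{\partial\bar y_k}\,z_k .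
\]
The map $D$ preserves degrees, and it is $\Phi(R)$-linear because $p$-th powers of variables have zero derivatives. It is injective on $R_d$ for $p\nmid d$: if $D(f)=0$, all partial derivatives vanish, and Euler's identity gives $d\cdot f=\sum_k\bar y_k\,\partial f/\partial\bar y_k=0$.

\begin{lemma}\label{lem:first-order}
For $f\in S$ with image $\bar f\in R$, the elements $\operatorname{Tr}^H(f)$ and $\operatorname{Tr}^G(f)$ lie in $\mathfrak{n}$, and their classes in $\mathfrak{n}/\mathfrak{n}^2$ are $D(\bar f)$ and $D(\operatorname{Tr}^\Gamma\bar f)$.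
\end{lemma}

\begin{proof}
In $\mathbb{F}H$ we have $\sum_{l=0}^{p-1}\tau^l=\sum_a\big(\sum_{l=0}^{p-1}\binom la\big)(\tau-1)^a=\sum_a\binom p{a+1}(\tau-1)^a=(\tau-1)^{p-1}$. Every $f\in S$ is the sum of a polynomial in $y_0,\dots,y_{m-1}$ and of products $w_{k,a}f'$ with $f'\in S$, so for $\operatorname{Tr}^H$ it suffices to treat these two kinds.

Let $f$ be a polynomial in $y_0,\dots,y_{m-1}$. Each $\tau^ly_k-y_k$ lies in $\mathfrak{n}$, so Taylor's formula gives $\tau^lf\equiv f+\sum_k(\partial f/\partial y_k)(\tau^ly_k-y_k)$ modulo $\mathfrak{n}^2$. Summing over $l$ and using $pf=py_k=0$ and $\operatorname{Tr}^H(y_k)=(\tau-1)^{p-1}y_k=z_k$, we get $\operatorname{Tr}^H(f)\equiv\sum_k(\partial f/\partial y_k)z_k$.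

Let $f=w_{k,a}f'$, so $\bar f=0$. Since $\tau^lw_{k,a}\in\mathfrak{n}$ and $\tau^lf'\equiv f'$ modulo $\mathfrak{n}$, we get $\operatorname{Tr}^H(f)\equiv f'\operatorname{Tr}^H(w_{k,a})=f'\cdot(\tau-1)^{p-1+a}y_k=0$ modulo $\mathfrak{n}^2$.

Finally $\operatorname{Tr}^G(f)=\operatorname{Tr}^H\big(\sum_{j<m}\sigma^jf\big)$, and the image of $\sum_{j<m}\sigma^jf$ in $R$ is $\operatorname{Tr}^\Gamma\bar f$.
\end{proof}

\begin{lemma}\label{lem:image}
The image of $A$ in $R$ is $\Phi(R^\Gamma)$. If $p\nmid d$, then $A_d=\operatorname{Tr}^G(S_d)$.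
\end{lemma}

\begin{proof}
The ring $A$ is spanned by the orbit sums of monomials $u$ in $y_0,\dots,y_{p^r-1}$. If the stabilizer of $u$ is trivial, the orbit sum is $\operatorname{Tr}^G(u)\in\mathfrak{n}$. Otherwise the stabilizer contains $H$, and $u=\prod_{k<m}N_H(y_k)^{b_k}$ has degree divisible by $p$ and image $\Phi(\prod_k\bar y_k^{\,b_k})$. The assignment $u\mapsto\prod_k\bar y_k^{\,b_k}$ is a $\Gamma$-equivariant bijection from the $H$-fixed monomials of $S$ to the monomials of $R$, so the orbit sum of $u$ maps to $\Phi$ of the orbit sum of $\prod_k\bar y_k^{\,b_k}$, and these orbit sums span $R^\Gamma$.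
\end{proof}

\subsection*{A lower bound for $T_{p^i}$}

\begin{lemma}\label{lem:T-lower}
For $i\ge1$ we have $T_{p^i}\ge p^{i-1}\big(i(p-1)+p-2\big)$.
\end{lemma}

\begin{proof}
For $i=1$ this is $T_p=2p-3$ from Proposition~\ref{prop:order-p}. For any $r\ge2$, Lemma~\ref{lem:image} and \eqref{eq:free} show that the coinvariant algebra $S/A_+S$ has the quotient
\[
S/(A_+S+\mathfrak{n})=R/\Phi(R^\Gamma_+)R=\bigoplus_e\big(\Phi(R)/\Phi(R^\Gamma_+)\Phi(R)\big)\,\bar y^{\,e}.
\]
The algebra $\Phi(R)/\Phi(R_+^\Gamma)\Phi(R)$ is the coinvariant algebra of $R_m$ with degrees multiplied by $p$, so it has top degree $pT_m$, and the largest degree of $\bar y^{\,e}$ is $m(p-1)$. Hence $T_{pm}\ge pT_m+m(p-1)$ for $m=p^i$, $i\ge1$, and by induction $T_{p^{i+1}}\ge p^i\big(i(p-1)+p-2\big)+p^i(p-1)$.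
\end{proof}

\subsection*{Detecting indecomposable invariants}
Let $\mathcal{U}=\operatorname{Tr}^\Gamma(R)$. It is an ideal of $R^\Gamma$, hence a module over $\Phi(R^\Gamma)\subseteq R^\Gamma$.

\begin{lemma}\label{lem:criterion}
If $p\nmid d$ and $\mathcal{U}/\Phi(R^\Gamma_+)\,\mathcal{U}$ is nonzero in degree $d$, then $\beta(A)\ge d$.
\end{lemma}

\begin{proof}
For $p\nmid d'$, Lemmas~\ref{lem:image} and~\ref{lem:first-order} show that $A_{d'}\subseteq\mathfrak{n}$ and that its image in $\mathfrak{n}/\mathfrak{n}^2$ is $D(\mathcal{U}_{d'})$. As $D$ is injective on $R_{d'}$, there is a linear surjection $\lambda\colon A_{d'}\to\mathcal{U}_{d'}$ characterized by $a\equiv D(\lambda(a))$ modulo $\mathfrak{n}^2$.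

Let $a\in A_e$ and $b\in A_{d-e}$ with $0<e<d$. Since $p\nmid d$, at most one of $e$, $d-e$ is divisible by $p$. If neither is, then $a,b\in\mathfrak{n}$, so $ab\in\mathfrak{n}^2$ and $\lambda(ab)=0$. Otherwise let $p\mid e$ and $p\nmid d-e$. Then $a$ has image $\Phi(c)$ in $R$ with $c\in R^\Gamma_+$, and the class of $ab$ in $\mathfrak{n}/\mathfrak{n}^2$ is $\Phi(c)D(\lambda(b))=D(\Phi(c)\lambda(b))$. Since $\Phi(c)\lambda(b)\in\mathcal{U}_d$, we get $\lambda(ab)=\Phi(c)\lambda(b)$. In both cases $\lambda(ab)\in\Phi(R^\Gamma_+)\,\mathcal{U}$. If $\beta(A)<d$, then $A_d\subseteq A_+^2$, and the surjectivity of $\lambda$ gives $\mathcal{U}_d\subseteq\Phi(R_+^\Gamma)\,\mathcal{U}$, contrary to the hypothesis.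
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2) for $r\ge2$]
The group $\Gamma$ preserves $\Phi(R)$ and permutes the monomials $\bar y^{\,e}$ in \eqref{eq:free}, so each $\Gamma$-orbit of such monomials contributes a direct summand to $\mathcal{U}$. We want an orbit of large degree prime to $p$. The top monomial $\prod_t\bar y_t^{\,p-1}$ has degree $m(p-1)$, which is divisible by $p$ because $r\ge2$, so we go one degree lower and take $v_k=\bar y_k^{-1}\prod_t\bar y_t^{\,p-1}$, $0\le k<m$. These $m$ monomials are distinct, and $\sigma v_k=v_{k+1}$ with indices modulo $m$.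

Let $R'=\bigoplus_k\Phi(R)v_k$ and let $R''$ be the sum of the other summands in \eqref{eq:free}. Both are $\Gamma$-stable $\Phi(R)$-modules, so $\mathcal{U}=\operatorname{Tr}^\Gamma(R')\oplus\operatorname{Tr}^\Gamma(R'')$ as $\Phi(R^\Gamma)$-modules. The map
\[
\Phi(R)\to\operatorname{Tr}^\Gamma(R'),\qquad f\mapsto\operatorname{Tr}^\Gamma(fv_0)=\sum_{j<m}\sigma^j(f)\,v_j ,
\]
is $\Phi(R^\Gamma)$-linear. It is injective because the coefficient of $v_0$ is $f$, and surjective because $\operatorname{Tr}^\Gamma(fv_k)=\operatorname{Tr}^\Gamma(\sigma^{-k}(f)v_0)$. It raises degrees by $m(p-1)-1$. Hence $\mathcal{U}/\Phi(R^\Gamma_+)\,\mathcal{U}$ has a direct summand isomorphic to $\Phi(R)/\Phi(R^\Gamma_+)\Phi(R)$ shifted by $m(p-1)-1$, and this summand is nonzero in degree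
\[
d=pT_m+m(p-1)-1\equiv-1\pmod p .
\]
By Lemmas~\ref{lem:criterion} and~\ref{lem:T-lower}, with $m=p^{r-1}$,
\begin{align*}
\beta(A)\ge d&\ge p^{r-1}\big((r-1)(p-1)+p-2\big)+p^{r-1}(p-1)-1\\
&=r(p-1)p^{r-1}+(p-2)p^{r-1}-1 .\qedhere
\end{align*}
\end{proof}

\begin{remark}\label{rem:decomposable}
For decomposable modules there is no bound depending only on $p$ and $r$. Let $G$ act through a quotient $H=\langle\tau\rangle$ of order $p$ on the direct sum of $l$ copies of the regular $\mathbb{F}H$-module, with $V^*=\bigoplus_{k<l}\mathbb{F}H\,y_k$. Define $\mathfrak{n}$, $R=\mathbb{F}[\bar y_0,\dots,\bar y_{l-1}]$, $\Phi$ and $D$ as above. The proofs of Lemmas~\ref{lem:first-order}, \ref{lem:image} and~\ref{lem:criterion} apply with $H$ in place of $G$ and $\Gamma$ trivial, so that $\mathcal{U}=R$ and $\mathcal{U}/\Phi(R_+)\,\mathcal{U}=R/(\bar y_0^{\,p},\dots,\bar y_{l-1}^{\,p})$. This quotient is nonzero in the degrees $l(p-1)$ and $l(p-1)-1$, one of which is prime to $p$. Hence $\beta(\mathbb{F}[V]^G)\ge l(p-1)-1$.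
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The invariants of modular indecomposable representations of $\mathbb{Z}_{p^2}$},
\texttt{https://core.ac.uk/download/52933461.pdf}.

\bibitem{symonds}
P.~Symonds, \emph{Cyclic group actions on polynomial rings}, Bull. London Math. Soc. \textbf{39} (2007).

\end{thebibliography}
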